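\title{The additive group of rational numbers is not a V-group}

\begin{abstract}
A topological group $G$ is a V-group if every Tychonoff space with a continuous action of $G$ embeds equivariantly in a compact Hausdorff $G$-space. We show that the additive group $\mathbb Q$ with its usual topology is not a V-group. The proof rests on a criterion that involves a dense embedding of $G$ in a larger group $H$. The criterion applies to every dense separable subgroup $G$ of a non-discrete locally compact group $H$ such that $GM\ne H$ for all meager $M\subseteq H$. It follows that a countable Hausdorff topological group is a V-group if and only if it is discrete.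
\end{abstract}

\section{Introduction}

Let $G$ be a topological group with identity $e$. A \emph{$G$-space} is a topological space $X$ with a continuous action $G\times X\to X$, $(u,x)\mapsto ux$. A Tychonoff $G$-space $X$ is \emph{$G$-Tychonoff} if it has a \emph{$G$-compactification}: a compact Hausdorff $G$-space $Y$ and a topological embedding $X\to Y$ that commutes with the actions of $G$. For the trivial group this is no condition, because the Tychonoff spaces are exactly the subspaces of compact Hausdorff spaces. For a general group the definition asks whether the space and the action can be compactified together. The group $G$ is a \emph{V-group} if every Tychonoff $G$-space is $G$-Tychonoff. The compactification problem of Jan de Vries asks whether every topological group is a V-group.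

A discrete group is a V-group: each homeomorphism $x\mapsto ux$ of $X$ extends uniquely to the Stone--\v{C}ech compactification $\beta X$, the extensions form an action, and an action of a discrete group by homeomorphisms is continuous. For a non-discrete group the difficulty is joint continuity at the added points. Two known results describe the situation. Call $G$ \emph{$\aleph_0$-bounded} if for every neighborhood $V$ of $e$ there is a countable $S\subseteq G$ with $SV=G$, and \emph{locally precompact} if it is a subgroup of a locally compact group.
\begin{itemize}
\item[(K1)] (de Vries) Every locally compact group is a V-group.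
\item[(K2)] An $\aleph_0$-bounded group that is not locally precompact is not a V-group.
\end{itemize}
The additive group $\mathbb Q$, with the topology inherited from $\mathbb R$, falls between the two: it is not locally compact, and it is a subgroup of $\mathbb R$. The question whether $\mathbb Q$ is a V-group is posed in \cite{source}.

The examples that come to mind first suggest a positive answer. If $Y$ is a Tychonoff $\mathbb R$-space and $X\subseteq Y$ is $\mathbb Q$-invariant, then an $\mathbb R$-compactification of $Y$, which exists by (K1), is also a $\mathbb Q$-compactification of $X$. A counterexample therefore cannot be cut out of an $\mathbb R$-space. Nevertheless the answer is negative.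

\begin{theorem}\label{thm:Q}
The additive group $\mathbb Q$ with its usual topology is not a V-group.
\end{theorem}

We derive Theorem~\ref{thm:Q} from a criterion, Theorem~\ref{thm:system}, for a dense subgroup $G$ of a topological group $H$. The criterion also gives the following two results. Recall that a set is \emph{meager} if it is a countable union of nowhere dense sets.

\begin{theorem}\label{thm:dense}
Let $H$ be a non-discrete locally compact group and $G$ a dense separable subgroup such that $GM\ne H$ for every meager $M\subseteq H$. Then $G$ is not a V-group.
\end{theorem}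

\begin{theorem}\label{thm:countable}
For a countable Hausdorff topological group $G$ the following are equivalent: \textup{(1)} $G$ is a V-group; \textup{(2)} $G$ is locally compact; \textup{(3)} $G$ is discrete.
\end{theorem}

Section~\ref{sec:uniform} translates the problem into one about real-valued functions. Section~\ref{sec:tree} shows the main idea on a tree of height $\omega$ and states the criterion. Sections~\ref{sec:Z}--\ref{sec:X} build the counterexample and prove the criterion and Theorem~\ref{thm:Q}. Section~\ref{sec:dense} proves Theorems~\ref{thm:dense} and~\ref{thm:countable}; only Theorem~\ref{thm:countable} depends on (K1) and (K2).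

\subsection*{Conventions}
Topological groups are Hausdorff, and $\omega=\{0,1,2,\dots\}$. A space is Tychonoff if points are closed and every point $p$ outside a closed set $F$ admits a continuous function to $[0,1]$ that is $0$ at $p$ and $1$ on $F$. Subspaces and products of Tychonoff spaces are Tychonoff, every Hausdorff topological group is Tychonoff, and so is every space with closed points and a base of clopen sets. If $G$ is a subgroup of $H$, a subset of $H$ is \emph{$G$-invariant} if it is invariant under left multiplication by $G$. When $G$ is dense in $H$, every nonempty $G$-invariant set is dense in $H$, because it contains a set $Gr$, the image of $G$ under the homeomorphism $s\mapsto sr$.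

\section{Uniform functions}\label{sec:uniform}

A continuous function $g\colon X\to[0,1]$ on a $G$-space is \emph{uniform} if for every $\varepsilon>0$ there is a neighborhood $U$ of $e$ in $G$ such that $|g(ux)-g(x)|\le\varepsilon$ for all $u\in U$ and all $x\in X$. Continuity of $g$ and of the action gives such a $U$ for each single $x$; uniformity asks for one $U$ that serves all $x$. A $G$-compactification supplies enough uniform functions to separate points from closed sets.

\begin{lemma}\label{lem:separate}
Let $X$ be $G$-Tychonoff, $F\subseteq X$ closed and $p\in X\setminus F$. Then there is a uniform $g\colon X\to[0,1]$ with $g(p)=0$ and $g=1$ on $F$.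
\end{lemma}

\begin{proof}
Let $X\subseteq Y$ with $Y$ a compact Hausdorff $G$-space. Since $X\cap\mathrm{cl}_YF=F$, we have $p\notin\mathrm{cl}_YF$, so there is a continuous $\psi\colon Y\to[0,1]$ with $\psi(p)=0$ and $\psi=1$ on $\mathrm{cl}_YF$. Let $\varepsilon>0$. The set $\{(u,y):|\psi(uy)-\psi(y)|<\varepsilon\}$ is open in $G\times Y$ and contains $\{e\}\times Y$. As $Y$ is compact, the tube lemma gives a neighborhood $U$ of $e$ with $U\times Y$ inside this set. So $\psi$ is uniform, and so is $g=\psi|_X$.
\end{proof}

We need a Tychonoff $G$-space with many continuous functions and few uniform ones. Invariant subsets of a larger group show the gap at once. On the $\mathbb Q$-space of irrational numbers the indicator function of the positive irrationals is continuous. It is not uniform, since arbitrarily small rational translations carry a negative irrational to a positive one. The jump at the missing point $0$ is invisible to continuity and visible to uniformity. The next lemma says that a uniform function always has a limit at the missing point, and that the limit depends continuously on a parameter, even if the invariant set changes arbitrarily with the parameter.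

\begin{lemma}[descent]\label{lem:descent}
Let $G$ be a dense subgroup of a topological group $H$. Let $Z$ be a topological space and, for each $z\in Z$, let $T_z\subseteq H$ be nonempty and $G$-invariant. Give $T=\{(r,z):z\in Z,\ r\in T_z\}$ the subspace topology of $H\times Z$ and the continuous action $u(r,z)=(ur,z)$. If $g\colon T\to[0,1]$ is uniform, then
\[
\hat g(z)=\lim_{r\to e,\ r\in T_z}g(r,z)
\]
exists for every $z\in Z$, and $\hat g\colon Z\to[0,1]$ is continuous.
\end{lemma}

\begin{proof}
Let $\varepsilon>0$, and choose an open neighborhood $O$ of $e$ in $H$ with $|g(ut)-g(t)|\le\varepsilon$ for $u\in O\cap G$ and $t\in T$. We first extend this estimate from $O\cap G$ to $O$: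
\begin{equation}\label{eq:osc}
r,r'\in T_z,\quad r'r^{-1}\in O\quad\Longrightarrow\quad |g(r',z)-g(r,z)|\le\varepsilon .
\end{equation}
Let $\eta>0$ and take an open $W\ni r'$ in $H$ with $|g(s,z)-g(r',z)|\le\eta$ for $s\in W\cap T_z$. The open set $O\cap Wr^{-1}$ contains $r'r^{-1}$, so by density it contains some $u\in G$. Then $ur\in W\cap T_z$ and $u\in O\cap G$, which gives $|g(r',z)-g(r,z)|\le\eta+\varepsilon$. As $\eta$ is arbitrary, \eqref{eq:osc} follows.

For an open $V\ni e$ let $J_V(z)$ be the closure of $\{g(r,z):r\in T_z\cap V\}$ in $[0,1]$. These compact sets are nonempty because $T_z$ is dense, and $J_{V\cap V'}(z)\subseteq J_V(z)\cap J_{V'}(z)$, so they have a common point. Choose an open $O_1\ni e$ with $O_1O_1^{-1}\subseteq O$. By \eqref{eq:osc}, $J_{O_1}(z)$ has diameter at most $\varepsilon$ for every $z$. Since $\varepsilon$ is arbitrary, the common point is unique and is the limit $\hat g(z)$. Moreover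
\begin{equation}\label{eq:close}
|\hat g(z)-g(r,z)|\le\varepsilon\qquad\text{for all } z\in Z \text{ and } r\in T_z\cap O_1 .
\end{equation}

Let $z_0\in Z$ and pick $r_0\in T_{z_0}\cap O_1$. By continuity of $g$ there are an open $V$ with $r_0\in V\subseteq O_1$ and a neighborhood $N$ of $z_0$ such that $|g(r,z)-g(r_0,z_0)|\le\varepsilon$ on $T\cap(V\times N)$. For $z\in N$, density of $T_z$ gives $r\in T_z\cap V$, and \eqref{eq:close} gives
\[
|\hat g(z)-\hat g(z_0)|\le|\hat g(z)-g(r,z)|+|g(r,z)-g(r_0,z_0)|+|g(r_0,z_0)-\hat g(z_0)|\le3\varepsilon .
\]
Hence $\hat g$ is continuous at $z_0$.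
\end{proof}

If $g$ is at most $\frac14$ on the fibers of $T$ over a set $A\subseteq Z$ and equals $1$ on the fibers over $B\subseteq Z$, then $\hat g\le\frac14$ on $A$ and $\hat g=1$ on $B$. This suggests the plan: find $Z$, $A$, $B$ such that no continuous function on $Z$ separates $A$ from $B$ in this way, and choose fibers $T_z$ so thin that a continuous function on $T$ does separate the parts over $A$ and $B$.

\section{A diagonal argument on a tree, and how to escape it}\label{sec:tree}

Consider the tree of all finite and infinite sequences of natural numbers. Its root is the empty sequence $\emptyset$, the children of a finite sequence $\nu$ are the extensions $\nu^\frown a$ ($a\in\omega$), and the branches are the elements $x\in\omega^\omega$, with initial segments $x|_i$. Think of $\nu^\frown a$ as tending to $\nu$ when $a\to\infty$, and of $x|_i$ as tending to $x$ when $i\to\infty$. A function $\psi$ from the tree to $\{0,1\}$ respects these limits if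
\begin{itemize}
\item[(i)] for each finite $\nu$, $\psi(\nu^\frown a)=\psi(\nu)$ for all large $a$;
\item[(ii)] for each branch $x$, $\psi(x|_i)=\psi(x)$ for all large $i$.
\end{itemize}
Such a $\psi$ cannot be $0$ at the root and $1$ on all branches. Indeed, if $\psi(\emptyset)=0$, then (i) lets us choose $x(0),x(1),\dots$ one after another with $\psi(x|_i)=0$ for all $i$, and (ii) gives $\psi(x)=0$.

Now let $\psi$ depend on a real parameter $r$. Enumerate $\mathbb Q=\{d_i:i\in\omega\}$ and put
\begin{equation}\label{eq:Q}
b_{i,a}=\Bigl(d_i-\frac{\sqrt2}{a+1},\ d_i+\frac{\sqrt2}{a+1}\Bigr),\qquad E=\mathbb R\setminus(\mathbb Q+\mathbb Q\sqrt2).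
\end{equation}
For $r\in E$ and a finite $\nu$ let $\varphi_0(r,\nu)=1$ if $r\in b_{l,\nu(l)}$ for some $l<|\nu|$, where $|\nu|$ is the length of $\nu$, and $\varphi_0(r,\nu)=0$ otherwise. Let $\varphi_0(r,x)=1$ for all branches $x$. Then $\varphi_0(r,\emptyset)=0$. In the passage from $\nu$ to $\nu^\frown a$, with $|\nu|=i$, the value can change only if $r\in b_{i,a}$, that is, only if $a+1<\sqrt2/|r-d_i|$. So (i) holds for each $r$, with a threshold that stays bounded near $r$ but is unbounded as $r\to d_i$. Condition (ii) holds at $x$ exactly when $r\in\bigcup_ib_{i,x(i)}$. For a fixed $r$ it fails at the branches with $x(i)+1\ge\sqrt2/|r-d_i|$ for all $i$, as the diagonal argument predicts.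

The escape is to fix the branch instead of the parameter. However fast $x$ grows, the set $\bigcup_ib_{i,x(i)}$ is open and dense, and by Baire's theorem it contains whole $\mathbb Q$-orbits in $E$. Over the branch $x$ we keep only these orbits. On the pairs $(r,\nu)$ that remain, $\varphi_0$ respects both kinds of limits, vanishes over the root and is $1$ over every branch. No function of $\nu$ alone does this, and Lemma~\ref{lem:descent} turns a uniform function into a function of $\nu$ alone. The properties of \eqref{eq:Q} that matter are the following.

\begin{definition}\label{def:system}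
Let $G$ be a dense subgroup of a topological group $H$. A \emph{system} for $(G,H)$ consists of a nonempty $G$-invariant set $E\subseteq H$ and open sets $b_{i,a}\subseteq H$ $(i,a\in\omega)$ such that
\begin{itemize}
\item[(a)] $b_{i,a}\cap E$ is clopen in $E$ for all $i,a$;
\item[(b)] for all $i\in\omega$ and $r\in E$ there are $a_0\in\omega$ and an open $V\ni r$ with $V\cap b_{i,a}\cap E=\emptyset$ for all $a\ge a_0$;
\item[(c)] for every $x\in\omega^\omega$ there is a nonempty $G$-invariant set $E_x\subseteq E\cap\bigcup_ib_{i,x(i)}$.
\end{itemize}
\end{definition}

Condition (a) makes $\varphi_0(\cdot,\nu)$ continuous on $E$, condition (b) is (i) locally uniformly in $r$, and condition (c) restores (ii).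

\begin{lemma}\label{lem:Q}
The sets \eqref{eq:Q} form a system for $(\mathbb Q,\mathbb R)$.
\end{lemma}

\begin{proof}
The set $E$ is $\mathbb Q$-invariant and has countable complement. (a) The endpoints of $b_{i,a}$ lie in $\mathbb Q+\mathbb Q\sqrt2$, so $b_{i,a}\cap E=\overline{b_{i,a}}\cap E$. (b) If $r\in E$, then $\delta=|r-d_i|/2$ is positive, and $V=(r-\delta,r+\delta)$ misses $b_{i,a}$ as soon as $\sqrt2/(a+1)\le\delta$. (c) The set $O_x=\bigcup_ib_{i,x(i)}$ is open and contains $\mathbb Q$, so each translate $q+O_x$ is open and dense. Put $E_x=E\cap\bigcap_{q\in\mathbb Q}(q+O_x)$. A rational translation permutes the sets $q+O_x$, so $E_x$ is $\mathbb Q$-invariant, and $q=0$ gives $E_x\subseteq E\cap O_x$. Finally $E$ is the intersection of the countably many dense open sets $\mathbb R\setminus\{s\}$, $s\in\mathbb Q+\mathbb Q\sqrt2$, so $E_x\ne\emptyset$ by Baire's theorem.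
\end{proof}

For $(\mathbb R,\mathbb R)$ there is no system, in agreement with (K1). Invariance forces $E=\mathbb R$; by (a) and connectedness each $b_{i,a}$ is empty or $\mathbb R$; by (b) it is empty for large $a$; and then (c) fails for a branch $x$ with every $b_{i,x(i)}$ empty.

\begin{theorem}\label{thm:system}
Let $G$ be a dense subgroup of a topological group $H$. If $(G,H)$ has a system, then $G$, with the subspace topology, is not a V-group.
\end{theorem}

Two things separate the sketch above from a proof. The tree must become a Tychonoff space, which is done in Section~\ref{sec:Z}. And Lemma~\ref{lem:separate} concerns a point and a closed set, while the sketch concerns the two invariant sets over the root and over the branches; to pass from one to the other we stack copies of the tree (Section~\ref{sec:T}) and add a fixed point (Section~\ref{sec:X}).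

\section{The spaces $Z_k$}\label{sec:Z}

The two kinds of limits cannot be imposed literally. In a topology on the tree with $\nu^\frown a\to\nu$ and $x|_i\to x$, every open set around the root contains all initial segments of some branch $x$, chosen recursively as before, and so has $x$ in its closure. If the branches form a closed set, the space is not regular. We therefore give up the convergences and keep only their effect on continuous functions. Each node is replaced by an uncountable family of points on which every continuous function is constant with countably many exceptions, and it is these typical values that will respect the limits.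

We carry this out for a tree of height $\omega k$, where $k\ge1$ is a fixed integer; the case $k=1$ is the tree of Section~\ref{sec:tree}. Every ordinal below $\omega k$ has the form $\omega j+i$ with unique $j<k$ and $i\in\omega$, and a sequence of length $\omega j+i$ consists of $j$ infinite blocks followed by $i$ further terms. Let $\Lambda_k$ be the set of sequences $\nu$ of natural numbers of length $|\nu|\le\omega k$, write $\nu|_\beta$ for the initial segment of length $\beta$, and let
\[
M_k=\{(\nu,n):\nu\in\Lambda_k,\ |\nu|<\omega k,\ n\in\omega\}.
\]
For $\nu\in\Lambda_k$ and $K\in\omega$ let $N_K(\nu)\subseteq M_k$ be the union of those of the following sets that are defined: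
\begin{itemize}
\item[(N1)] $\{(\nu,n):n\ge K\}$, if $|\nu|<\omega k$;
\item[(N2)] $\{(\nu^\frown a,n):a\ge K,\ n\in\omega\}$, if $|\nu|<\omega k$;
\item[(N3)] $\{(\nu|_{\omega j+i},n):i\ge K,\ n\in\omega\}$, if $|\nu|=\omega(j+1)$ for some $j\in\omega$.
\end{itemize}
Each $N_K(\nu)$ is nonempty and countable, and $N_{K+1}(\nu)\subseteq N_K(\nu)$. The first coordinates in (N1), (N2), (N3) have length equal to, greater than, and less than $|\nu|$, so the three sets are disjoint, and each element leaves its set when $K$ exceeds $n$, $a$ or $i$. Thus $\bigcap_KN_K(\nu)=\emptyset$.

The sets $N_K(\nu)$ describe what should be close to the node $\nu$: (N1) ties $\nu$ to its own points $(\nu,n)$, (N2) to all points of its late children, and (N3) to all points of its long initial segments. One could add a point $\tau_\nu$ with neighborhoods $\{\tau_\nu\}\cup N_K(\nu)$, but this is again not regular: every $N_L(\nu^\frown K)$ meets $N_K(\nu)$, so $\tau_{\nu^\frown K}$ lies in the closure of $N_K(\nu)$. To remove the overlaps we take uncountably many copies $\tau_{\lambda,\alpha}$ of each such point, give each copy its own copies of the points $m\in N_0(\lambda)$, and let the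 copies of $m$ accumulate at $m$. The index $\alpha$ runs through $\omega_1$, of which only uncountability is used.

The \emph{points} of $Z_k$ are the elements $m\in M_k$, the points $\tau_{\lambda,\alpha}$ for $\lambda\in\Lambda_k$ and $\alpha<\omega_1$, and the triples $(\lambda,\alpha,m)$ with $\lambda\in\Lambda_k$, $\alpha<\omega_1$ and $m\in N_0(\lambda)$. Let $I_m$ be the set of triples with third coordinate $m$ and $C_m=\{m\}\cup I_m$. The \emph{basic sets} are the singletons $\{(\lambda,\alpha,m)\}$, the sets $C_m\setminus\Phi$ with $\Phi\subseteq I_m$ finite, and the sets
\[
B_K(\lambda,\alpha)=\{\tau_{\lambda,\alpha}\}\cup\{(\lambda,\alpha,m):m\in N_K(\lambda)\}.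
\]
The sets $C_m$ are pairwise disjoint, the sets $B_0(\lambda,\alpha)$ are pairwise disjoint, and
\begin{equation}\label{eq:cross}
C_m\cap B_K(\lambda,\alpha)\subseteq\{(\lambda,\alpha,m)\},\quad\text{with empty intersection if } m\notin N_K(\lambda).
\end{equation}
Also $B_K(\lambda,\alpha)\cap B_L(\lambda,\alpha)=B_{\max(K,L)}(\lambda,\alpha)$ and $(C_m\setminus\Phi)\cap(C_m\setminus\Phi')=C_m\setminus(\Phi\cup\Phi')$. So the intersection of two basic sets is basic or empty, and the basic sets form a base of a topology. The triples are isolated, and $C_m$ is the one-point compactification of the discrete set $I_m$.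

\begin{lemma}\label{lem:Ztych}
$Z_k$ is Tychonoff.
\end{lemma}

\begin{proof}
We show that points and basic sets are closed. A set is closed as soon as each point $m'$ or $\tau_{\lambda',\alpha'}$ outside it has a basic neighborhood that misses it, since the triples are isolated. A basic set contains at most one point that is not a triple, so $\{m\}$ and $\{\tau_{\lambda,\alpha}\}$ are closed. A subset of $C_m$ that is $\{(\lambda,\alpha,m)\}$ or $C_m\setminus\Phi$ is missed by $C_{m'}$ for $m'\ne m$, and by $B_K(\lambda',\alpha')$ once $m\notin N_K(\lambda')$, by \eqref{eq:cross}; such a $K$ exists because $\bigcap_KN_K(\lambda')=\emptyset$. The singleton is also missed by the neighborhood $C_m\setminus\{(\lambda,\alpha,m)\}$ of $m$. Finally $B_K(\lambda,\alpha)$ is missed by $B_0(\lambda',\alpha')$ for $(\lambda',\alpha')\ne(\lambda,\alpha)$, and by $C_{m'}$ with at most one triple removed, again by \eqref{eq:cross}.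
\end{proof}

\begin{lemma}[typical values]\label{lem:typical}
Let $f\colon Z_k\to[0,1]$ be continuous and $\lambda\in\Lambda_k$. There is a number $v(\lambda)$ such that $f(\tau_{\lambda,\alpha})=v(\lambda)$ for all but countably many $\alpha$, and for every $\varepsilon>0$ there is $K$ with $|f(m)-v(\lambda)|\le\varepsilon$ for all $m\in N_K(\lambda)$.
\end{lemma}

\begin{proof}
Let $m\in M_k$. By continuity at $m$, for each $n\ge1$ only finitely many points of $I_m$ have $f$-value at distance more than $1/n$ from $f(m)$. So $f=f(m)$ at all but countably many points of $I_m$. Call $\alpha$ \emph{good} if $f(\lambda,\alpha,m)=f(m)$ for all $m\in N_0(\lambda)$. Since $N_0(\lambda)$ is countable, all but countably many $\alpha$ are good. For a good $\alpha$, continuity at $\tau_{\lambda,\alpha}$ says that for every $\varepsilon>0$ there is $K$ with $|f(m)-f(\tau_{\lambda,\alpha})|\le\varepsilon$ for all $m\in N_K(\lambda)$. If $\alpha,\alpha'$ are good, with $K,K'$ for the same $\varepsilon$, any $m\in N_{\max(K,K')}(\lambda)$ shows $|f(\tau_{\lambda,\alpha})-f(\tau_{\lambda,\alpha'})|\le2\varepsilon$. Let $v(\lambda)$ be the common value.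
\end{proof}

Now the diagonal argument runs on the typical values, with a small loss at each step.

\begin{proposition}\label{prop:rigid}
Let $f\colon Z_k\to[0,1]$ be continuous with $f(\tau_{\emptyset,\alpha})\le\frac14$ for all $\alpha<\omega_1$. Then $f(\tau_{\mu,\alpha})\le\frac12$ for some $\mu$ of length $\omega k$ and some $\alpha<\omega_1$.
\end{proposition}

\begin{proof}
Let $v$ be as in Lemma~\ref{lem:typical} and $\delta=\frac1{4k}$. We show that every $\nu$ of length $\omega j$ with $j<k$ has an extension $\mu$ of length $\omega(j+1)$ with $v(\mu)\le v(\nu)+\delta$.

Put $\nu_0=\nu$. Given $\nu_i$ of length $\omega j+i$, choose $K$ with $|f(m)-v(\nu_i)|\le2^{-i-1}\delta$ for $m\in N_K(\nu_i)$, and let $\nu_{i+1}=\nu_i{}^\frown K$. By (N2) for $\nu_i$,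
\begin{equation}\label{eq:step}
f(\nu_{i+1},n)\le v(\nu_i)+2^{-i-1}\delta\qquad\text{for all } n\in\omega .
\end{equation}
By (N1) for $\nu_{i+1}$, whose length is below $\omega k$, we have $v(\nu_{i+1})=\lim_nf(\nu_{i+1},n)$, so $v(\nu_{i+1})\le v(\nu_i)+2^{-i-1}\delta$. Summing, $v(\nu_i)\le v(\nu)+(1-2^{-i})\delta$, and \eqref{eq:step} gives $f(\nu_{i+1},0)\le v(\nu)+(1-2^{-i-1})\delta$. Let $\mu$ be the sequence of length $\omega(j+1)$ with $\mu|_{\omega j+i}=\nu_i$ for all $i$. By (N3) for $\mu$, $v(\mu)=\lim_if(\nu_i,0)\le v(\nu)+\delta$.

The number $v(\emptyset)$ is one of the values $f(\tau_{\emptyset,\alpha})$, so $v(\emptyset)\le\frac14$. Applying the step for $j=0,1,\dots,k-1$ we reach $\mu$ of length $\omega k$ with $v(\mu)\le\frac14+k\delta=\frac12$, and $v(\mu)=f(\tau_{\mu,\alpha})$ for some $\alpha$.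
\end{proof}

The hypothesis is needed for many $\alpha$ at once: the indicator function of the complement of the clopen set $B_0(\emptyset,\alpha)$ vanishes at the single point $\tau_{\emptyset,\alpha}$ and is $1$ at every other point $\tau_{\lambda,\alpha'}$.

\section{The $G$-spaces $T_k$}\label{sec:T}

Fix $G$, $H$, a system $E$, $b_{i,a}$, and sets $E_x$ as in (c). We put fibers over $Z_k$ and show that the function of Section~\ref{sec:tree} becomes continuous.

The \emph{label} $\ell(z)\in\Lambda_k$ of $z\in Z_k$ is the node that $z$ represents: $\ell(z)=\nu$ if $z=(\nu,n)\in M_k$ or $z=(\lambda,\alpha,(\nu,n))$, and $\ell(\tau_{\lambda,\alpha})=\lambda$. The label is constant on each $C_m$. The labels of the points of $B_K(\nu,\alpha)$ are $\nu$ itself, the children $\nu^\frown a$ with $a\ge K$ if $|\nu|<\omega k$, and the initial segments $\nu|_{\omega j+i}$ with $i\ge K$ if $|\nu|=\omega(j+1)$. In particular such a neighborhood sees only one step up the tree, so that one application of (b) will suffice at each point.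

If $z=\tau_{\nu,\alpha}$ with $|\nu|=\omega(j+1)$ for some $j\in\omega$, let $T_z=E_x$, where $x(l)=\nu(\omega j+l)$ is the last block of $\nu$. For all other $z$ let $T_z=E$. Let
\[
T_k=\{(r,z):z\in Z_k,\ r\in T_z\}\subseteq H\times Z_k,\qquad u(r,z)=(ur,z).
\]
This is a Tychonoff $G$-space by Lemma~\ref{lem:Ztych}, and Lemma~\ref{lem:descent} applies to it because the fibers are nonempty and $G$-invariant.

Each of the $k$ blocks carries its own copy of the function $\varphi_0$. For $0\le j<k$, $r\in E$ and $\nu\in\Lambda_k$ define $\varphi_j(r,\nu)\in\{0,1\}$ as follows. If $|\nu|<\omega j$, the value is $0$. If $|\nu|\ge\omega(j+1)$, the value is $1$. If $|\nu|=\omega j+i$ with $i\in\omega$, then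
\[
\varphi_j(r,\nu)=1\quad\Longleftrightarrow\quad r\in\bigcup_{l<i}b_{l,\nu(\omega j+l)} .
\]
Let $f_{k,j}\colon T_k\to\{0,1\}$, $f_{k,j}(r,z)=\varphi_j(r,\ell(z))$.

\begin{lemma}\label{lem:cont}
$f_{k,j}$ is continuous for $0\le j<k$.
\end{lemma}

\begin{proof}
We show that $f_{k,j}$ is constant near each $(r,z)\in T_k$. All fibers are contained in $E$. For a fixed $\nu$ the function $\varphi_j(\cdot,\nu)$ is locally constant on $E$: it is constant or the indicator function of a finite union of sets $b_{l,a}\cap E$, which are clopen in $E$ by (a). If $z\in C_m$, then the label is constant on the open set $C_m$, and we are done. Let $z=\tau_{\nu,\alpha}$.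

\emph{Case $|\nu|<\omega j$.} Then $|\nu|+1<\omega j$, so all labels in $B_0(\nu,\alpha)$ have length below $\omega j$, and $f_{k,j}=0$ on $T_k\cap(H\times B_0(\nu,\alpha))$.

\emph{Case $|\nu|=\omega j+i$, $i\in\omega$.} By (b) there are $a_0$ and an open $V\ni r$ with $V\cap b_{i,a}\cap E=\emptyset$ for $a\ge a_0$. Shrink $V$ so that $\varphi_j(\cdot,\nu)$ is constant on $V\cap E$. For $r'\in V\cap E$ and $a\ge a_0$, the value $\varphi_j(r',\nu^\frown a)$ is $1$ if and only if $\varphi_j(r',\nu)=1$ or $r'\in b_{i,a}$, and the latter is excluded. Hence $\varphi_j(r',\nu^\frown a)=\varphi_j(r',\nu)=\varphi_j(r,\nu)$. If $i>0$ or $j=0$, no other labels occur in $B_{a_0}(\nu,\alpha)$. If $i=0$ and $j>0$, the other labels have length below $\omega j$ and give the value $0$, and $\varphi_j(r,\nu)=0$ as well because the union over $l<0$ is empty. So $f_{k,j}$ is constant on $T_k\cap(V\times B_{a_0}(\nu,\alpha))$.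

\emph{Case $|\nu|=\omega(j+1)$.} This is where the fiber was made thin. We have $r\in E_x$ with $x(l)=\nu(\omega j+l)$, so by (c) there is $l$ with $r\in b_{l,x(l)}$. For $r'\in b_{l,x(l)}\cap E$ and $i\ge l+1$ we get $\varphi_j(r',\nu|_{\omega j+i})=1$. The labels $\nu$ and $\nu^\frown a$ have length at least $\omega(j+1)$ and also give $1$. So $f_{k,j}=1$ on $T_k\cap(b_{l,x(l)}\times B_{l+1}(\nu,\alpha))$.

\emph{Case $|\nu|>\omega(j+1)$.} The labels $\nu$ and $\nu^\frown a$ are longer than $\omega(j+1)$. If $|\nu|=\omega(j'+1)$, then $j'\ge j+1$, and the labels $\nu|_{\omega j'+i}$ have length at least $\omega(j+1)$. So $f_{k,j}=1$ on $T_k\cap(H\times B_0(\nu,\alpha))$.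
\end{proof}

For $k=1$ this completes the plan of Section~\ref{sec:uniform}. The continuous function $f_{1,0}$ is $0$ over all $\tau_{\emptyset,\alpha}$ and $1$ over all $\tau_{x,\alpha}$ with $x\in\omega^\omega$, while by Lemma~\ref{lem:descent} and Proposition~\ref{prop:rigid} no uniform function on $T_1$ is at most $\frac14$ on the first set and $1$ on the second.

\section{Adding a fixed point}\label{sec:X}

For $(G,H)=(\mathbb Q,\mathbb R)$ the space $T_k$ is not yet a counterexample: it is a $\mathbb Q$-invariant subspace of the $\mathbb R$-space $\mathbb R\times Z_k$, hence $\mathbb Q$-Tychonoff by the remark in the introduction. To exploit Lemma~\ref{lem:separate} we need a single point $*$ whose neighborhoods contain the whole set over the points $\tau_{\emptyset,\alpha}$. The point $*$ will be fixed by $G$, its basic neighborhoods will be clopen so that the space stays Tychonoff, and the action will be continuous at $*$ because every basic neighborhood $O$ contains another one $O'$ with $GO'\subseteq O$.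

One block does not suffice for the last requirement. For the system \eqref{eq:Q} take $O=\{f_{1,0}=0\}$ and let $O'$ be a neighborhood of a point $(r,\tau_{\emptyset,\alpha})$ in $T_1$. Then $O'$ contains a set $(V\cap E)\times\{z\}$ with $V$ open and nonempty and with $\ell(z)=\emptyset^\frown a$ for some $a$. Every orbit in $E$ meets $V$, so $GO'\supseteq E\times\{z\}$, and $f_{1,0}=1$ on the nonempty set $(b_{0,a}\cap E)\times\{z\}$. With several blocks there is room. The zero set of $f_{k,j-1}$ lies in the invariant set of points whose label has length below $\omega j$, and this set lies in the zero set of $f_{k,j}$. In $T_k$ this gives a chain of $k$ clopen sets, descending as $j$ decreases to $0$. A neighborhood base needs an infinite descending chain, so we use all $T_k$ together and count the blocks from the top.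

Let $X'=\bigsqcup_{k\ge1}T_k$ be the topological sum. For $h\ge1$ put
\[
O_h=\bigcup_{k\ge h}\{t\in T_k:f_{k,k-h}(t)=0\},\qquad L_h=\bigcup_{k>h}\{(r,z)\in T_k:|\ell(z)|<\omega(k-h)\};
\]
see Figure~\ref{fig:blocks}. By Lemma~\ref{lem:cont}, $O_h$ is clopen in $X'$. The set $L_h$ is $G$-invariant, because the action does not change $z$. If $k\ge h+1$ and $f_{k,k-h-1}(r,z)=0$, then $|\ell(z)|<\omega(k-h)$, since $\varphi_j=1$ for labels of length at least $\omega(j+1)$. If $|\ell(z)|<\omega(k-h)$, then $f_{k,k-h}(r,z)=0$. Hence $O_{h+1}\subseteq L_h\subseteq O_h$, and by invariance
\begin{equation}\label{eq:nest}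
G\,O_{h+1}\subseteq L_h\subseteq O_h .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.7cm,y=0.8cm]
\foreach \x/\y in {3/3,3/4,4/4} \fill[gray!50] (-\x,-\y) rectangle ++(1,0.7);
\foreach \y in {2,3,4} \fill[gray!15] (-2,-\y) rectangle ++(1,0.7);
\foreach \x/\y/\n in {1/1/0,2/2/0,1/2/1,3/3/0,2/3/1,1/3/2,4/4/0,3/4/1,2/4/2,1/4/3}{
  \draw (-\x,-\y) rectangle ++(1,0.7);
  \node at (-\x+0.5,-\y+0.35) {$j=\n$};}
\foreach \y in {1,2,3,4}{
  \draw[line width=2pt] (0,-\y) -- (0,-\y+0.7);
  \node[right] at (0.1,-\y+0.35) {$T_{\y}$};}
\end{tikzpicture}
\caption{The spaces $T_1,\dots,T_4$, cut according to the length of the label. The box marked $j$ in row $T_k$ holds the points whose label has length $\omega j+i$ for some $i\in\omega$, and the thick bar holds those whose label has length $\omega k$. In these rows the dark boxes form the invariant set $L_2$. The clopen set $O_2$ contains the dark boxes and is contained in the union of the dark and the light boxes, and $O_3$ is contained in the dark boxes.}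
\label{fig:blocks}
\end{figure}

Let $X=X'\cup\{*\}$ with a new point $*$ fixed by $G$. Call $U\subseteq X$ open if $U\cap X'$ is open in $X'$ and, in case $*\in U$, $O_h\subseteq U$ for some $h$. Since the $O_h$ decrease, this is a topology. It induces the given topology on the open set $X'$, and the sets $\{*\}\cup O_h$ form a base of open neighborhoods of $*$.

\begin{lemma}\label{lem:X}
$X$ is a Tychonoff $G$-space.
\end{lemma}

\begin{proof}
Each $T_k$ is open in $X$, and it is closed because it is closed in $X'$ and misses $\{*\}\cup O_{k+1}$. So the points of $T_k$ are closed in $X$, and $\{*\}$ is closed because $X'$ is open. Let $C\subseteq X$ be closed. If $t\in T_k\setminus C$, take a continuous function on $T_k$ that is $0$ at $t$ and $1$ on $C\cap T_k$, and extend it by $1$ outside the clopen set $T_k$. If $*\notin C$, then some $\{*\}\cup O_h$ misses $C$. This set is clopen in $X$, since its complement $X'\setminus O_h$ is open in $X'$, and the indicator function of the complement is $0$ at $*$ and $1$ on $C$.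

The action is continuous on each of the open sets $G\times T_k$. At a point $(u_0,*)$ it is continuous because, by \eqref{eq:nest}, it maps the neighborhood $G\times(\{*\}\cup O_{h+1})$ into $\{*\}\cup O_h$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:system}]
We show that $X$ is not $G$-Tychonoff. Suppose it is. The set $F=X\setminus(\{*\}\cup O_1)$ is closed and does not contain $*$, so Lemma~\ref{lem:separate} gives a uniform $g\colon X\to[0,1]$ with $g(*)=0$ and $g=1$ on $F$. By continuity at $*$ there is $h\ge1$ with $g<\frac14$ on $O_h$. We look at the space $T_h$, the first one that $O_h$ meets. The restriction of $g$ to $T_h$ is uniform; let $\hat g\colon Z_h\to[0,1]$ be the continuous function given by Lemma~\ref{lem:descent}.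

For $\alpha<\omega_1$ and $r\in E$ we have $f_{h,0}(r,\tau_{\emptyset,\alpha})=\varphi_0(r,\emptyset)=0$, so the fiber over $\tau_{\emptyset,\alpha}$ lies in $O_h$, and $\hat g(\tau_{\emptyset,\alpha})\le\frac14$. If $|\mu|=\omega h$, then $f_{h,h-1}=1$ on the fiber over $\tau_{\mu,\alpha}$, so this fiber misses $O_1$ and lies in $F$, and $\hat g(\tau_{\mu,\alpha})=1$ for all $\alpha$. This contradicts Proposition~\ref{prop:rigid} with $k=h$. By Lemma~\ref{lem:X}, $X$ is a Tychonoff $G$-space that is not $G$-Tychonoff.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Q}]
Combine Lemma~\ref{lem:Q} and Theorem~\ref{thm:system}.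
\end{proof}

\section{Dense subgroups of locally compact groups}\label{sec:dense}

The system \eqref{eq:Q} used neighborhoods that shrink to a point of a countable dense set, and it removed from $\mathbb R$ an invariant set that contains these points and all endpoints. In a locally compact group $H$ that is not assumed metrizable, we let the neighborhoods shrink to a closed nowhere dense set $D$ instead, and we find $D$ with the Haar measure. Recall that a left Haar measure $\mu$ on $H$ is a left-invariant Borel measure that is finite on compact sets, positive on nonempty open sets, and outer regular: $\mu(A)$ is the infimum of $\mu(W)$ over open $W\supseteq A$. Recall also that the boundary $\partial W=\overline W\setminus W$ of an open set $W$ is nowhere dense, that translations preserve meager sets, and that by Baire's theorem a nonempty locally compact Hausdorff space is not meager in itself.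

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
By Theorem~\ref{thm:system} it suffices to find a system for $(G,H)$.

First, $\mu(\{e\})=0$. Otherwise all points have the same mass $c>0$, a compact neighborhood $C$ of $e$ has at most $\mu(C)/c$ points, and a finite neighborhood in a Hausdorff space makes $e$ isolated and $H$ discrete. By outer regularity there is an open $W_0\ni e$ with $\mu(W_0)<1$. Given $W_a$, let $W_{a+1}$ be the intersection of an open neighborhood of $e$ whose closure lies in $W_a$, which exists since $H$ is regular, with one of measure less than $\frac1{a+2}$. Then $\overline{W_{a+1}}\subseteq W_a$ and $\mu(W_a)<\frac1{a+1}$. The set $D=\bigcap_aW_a=\bigcap_a\overline{W_a}$ is closed and $\mu(D)=0$, so $D$ has empty interior and is nowhere dense.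

Let $\{d_i:i\in\omega\}$ be dense in $G$, hence in $H$. Put
\[
b_{i,a}=d_iW_a,\qquad S=\bigcup_id_iD\ \cup\ \bigcup_{i,a}\partial b_{i,a},\qquad E=H\setminus GS .
\]
The set $S$ is meager, so $E\ne\emptyset$ by hypothesis. The set $E$ is $G$-invariant because $GS$ is, and it is disjoint from $S$ because $e\in G$.

(a) Since $E$ misses $\partial b_{i,a}$, we have $b_{i,a}\cap E=\overline{b_{i,a}}\cap E$.

(b) Let $r\in E$. Then $r\notin d_iD$, so $r\notin d_iW_{a_1}$ for some $a_1$. As $\overline{W_{a_1+1}}\subseteq W_{a_1}$, the open set $V=H\setminus d_i\overline{W_{a_1+1}}$ contains $r$, and it misses $b_{i,a}\subseteq d_iW_{a_1+1}$ for $a\ge a_1+1$.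

(c) The set $O_x=\bigcup_ib_{i,x(i)}$ is open and contains every $d_i$, so $P_x=H\setminus O_x$ is nowhere dense and $S\cup P_x$ is meager. Then $E_x=H\setminus G(S\cup P_x)$ is nonempty by hypothesis and $G$-invariant. It misses $GS$ and $P_x$, so $E_x\subseteq E\cap O_x$.
\end{proof}

The hypothesis on meager sets says that $G$ is small in $H$. It fails for $G=H$, where $M=\{e\}$ is nowhere dense and $GM=H$, and there the conclusion fails too, by (K1). For countable $G$ the hypothesis follows from Baire's theorem.

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
A discrete group is locally compact, and a locally compact group is a V-group by (K1). It remains to show that a countable non-discrete group $G$ is not a V-group. A countable group is $\aleph_0$-bounded (take $S=G$), so if $G$ is not locally precompact, (K2) applies. Otherwise $G$ is a subgroup of a locally compact group $L$. Let $H$ be the closure of $G$ in $L$. It is a closed subgroup, hence a locally compact group; $G$ is dense in it; and $H$ is not discrete because its subspace $G$ is not. The countable group $G$ is separable. For a meager $M\subseteq H$ the set $GM=\bigcup_{u\in G}uM$ is a countable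 union of meager sets, so it is meager and $GM\ne H$. Theorem~\ref{thm:dense} applies.
\end{proof}

\begin{remark}
Theorem~\ref{thm:dense} is not restricted to countable groups. Let $\operatorname{cov}(\mathcal M)$ be the least number of meager sets that cover $\mathbb R$; equivalently, the least number of meager sets that cover any given nonempty perfect Polish space. Let $H$ be a non-discrete second countable locally compact group, which is a perfect Polish space, and let $G$ be a dense subgroup with $|G|<\operatorname{cov}(\mathcal M)$. Then $G$ is separable, being second countable, and for meager $M$ the set $GM=\bigcup_{u\in G}uM$ is a union of fewer than $\operatorname{cov}(\mathcal M)$ meager sets, so $GM\ne H$. Hence $G$ is not a V-group. In particular, no dense subgroup of $\mathbb R$ of cardinality less than $\operatorname{cov}(\mathcal M)$ is a V-group.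
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Constructing Tychonoff $G$-spaces which are not $G$-Tychonoff},
\texttt{https://u.math.biu.ac.il/\textasciitilde megereli/MegSca98.pdf}

\end{thebibliography}
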